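\title{Two series for $1/\pi$ from squares of trinomial coefficients,\\ and the divisibility of their partial sums}

\begin{abstract}
Let $T_k(b,c)$ be the coefficient of $x^k$ in $(x^2+bx+c)^k$. For $(b,c)=(4,9)$ and $(b,c)=(73,576)$ we evaluate a series $\sum_k (ak+a_0)(4M)^{-k}\binom{2k}{k}T_k(b,c)^2$ as an algebraic multiple of $1/\pi$, and we show that the sum of its first $n$ terms, multiplied by $(4M)^{n-1}$, is divisible by $n\binom{2n-1}{n-1}$, with odd quotient in the second case. These statements were conjectured by Sun. Divisibility and value both follow from one closed formula: the generating function of the quotients is a combination of complete elliptic integrals, the essential ones being of the third kind and attached to rational points on quadratic twists of elliptic curves over $\mathbb{Q}(x)$.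
\end{abstract}

\section{The question and the answer}\label{sec:intro}

For $b,c\in\mathbb{Z}$ and $k\ge 0$ let $T_k(b,c)$ be the coefficient of $x^k$ in $(x^2+bx+c)^k$; equivalently, $T_k(b,c)$ is the constant term of $(t+b+c/t)^k$. The simplest cases are $T_k(b,0)=b^k$ and $T_k(2,1)=\binom{2k}{k}$. If $b,c>0$, then taking $|t|=\sqrt c$ gives
\begin{equation}\label{eq:growth}
0< T_k(b,c)\le (b+2\sqrt c)^k .
\end{equation}
We study series $\sum_k (ak+a_0)(4M)^{-k}\binom{2k}{k}T_k(b,c)^2$ for two sets of data: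
\begin{center}
\begin{tabular}{c|c|c|c}
case & $(b,c)$ & $M$ & $(a,a_0)$\\ \hline
A & $(4,9)$ & $196=14^2$ & $(24,5)$\\
B & $(73,576)$ & $47089=217^2$ & $(2800512,435257)$
\end{tabular}
\end{center}
Thus $4M=28^2$ in case A and $4M=434^2$ in case B. Since $\binom{2k}{k}\le 4^k$, by \eqref{eq:growth} the terms are $O\bigl(k\,(100/196)^k\bigr)$ and $O\bigl(k\,(14641/47089)^k\bigr)$, respectively.

Clear denominators in the partial sums:
\[
S_n=\sum_{k=0}^{n-1}(ak+a_0)(4M)^{\,n-1-k}\binom{2k}{k}T_k(b,c)^2 .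
\]
Every term carries a central binomial coefficient, and one may ask how much of that factor survives in the sum. Sun conjectured in 2011 \cite{Sun} that $S_n$ is divisible by $n\binom{2n-1}{n-1}=(2n-1)\binom{2n-2}{n-1}$ in both cases, with odd quotient in case B, and he gave the values of the two infinite series. We prove all of this.

\begin{theorem}[divisibility]\label{thm:div}
For $n\ge1$ the number
\[
\frac{1}{n\binom{2n-1}{n-1}}\sum_{k=0}^{n-1}(24k+5)\,28^{2(n-1-k)}\binom{2k}{k}T_k(4,9)^2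
\]
is an integer; it is odd for $n=1$ and even for $n\ge2$. For $n\ge1$ the number
\[
\frac{1}{n\binom{2n-1}{n-1}}\sum_{k=0}^{n-1}(2800512k+435257)\,434^{2(n-1-k)}\binom{2k}{k}T_k(73,576)^2
\]
is an odd integer. In each case the greatest common divisor of these integers, $n=1,2,3,\dots$, is $1$.
\end{theorem}

\begin{theorem}[values]\label{thm:val}
\begin{align*}
\sum_{k=0}^{\infty}\frac{24k+5}{28^{2k}}\binom{2k}{k}T_k(4,9)^2&=\frac{49}{9\pi}\bigl(\sqrt3+\sqrt6\bigr),\\
\sum_{k=0}^{\infty}\frac{2800512k+435257}{434^{2k}}\binom{2k}{k}T_k(73,576)^2&=\frac{10406669}{2\sqrt6\,\pi}.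
\end{align*}
\end{theorem}

(In \cite{Sun} the upper limit of the second of these sums is printed as $p-1$, with $p$ undefined; we read it as $\infty$, since the right-hand side is the value of an infinite series.)

\medskip
\noindent\textbf{What divisibility means.} The sums satisfy $S_{n+1}=4MS_n+(an+a_0)\binom{2n}{n}T_n^2$. Put $S_{n+1}=(2n+1)\binom{2n}{n}\sigma_n$, so that the quotient in Theorem~\ref{thm:div} for the index $n$ is $\sigma_{n-1}$. We shall see that
\begin{equation}\label{eq:rec0}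
(2n+1)\sigma_n=2Mn\,\sigma_{n-1}+(an+a_0)T_n^2 ,
\end{equation}
so at each step a division by $2n+1$ must leave no remainder. In case A, $\sigma_0=5$, $\sigma_1=(1960+464)/3=808$ and, since $T_2(4,9)=34$, $\sigma_2=(633472+61268)/5=138948$. For the generating function $G=\sum\sigma_nx^n$ the recurrence is a first-order differential equation, and its solution is an integral over $x$. Integration over $x$ creates the denominators $2n+1$; if none appear, one may hope that $G$ can be written without integrating over $x$.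

\medskip
\noindent\textbf{The idea.} The series $F=\sum T_n^2x^n$ is a complete elliptic integral, a period of a family of elliptic curves with parameter $x$. A complete elliptic integral of the \emph{third} kind, once multiplied by a suitable algebraic function of $x$, has an $x$-derivative that involves only integrals of the first and second kinds, that is, $F$ and $xF'$. If the pole of the integral comes from a rational point on the right quadratic twist of the curve, then this formula has the shape of the differential equation for $G$. So we look for $G$ as a combination of third-kind integrals and of $F$. From such a formula integrality can be read off modulo a small number, and the value of the infinite series is a limit of $\sqrt{1-Mx}\,G(x)$, to which only the third-kind integrals contribute, with algebraic limits.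

Section~\ref{sec:red} reduces both theorems to a formula for $G$. Section~\ref{sec:toy} carries out the method by hand in the smallest case. Sections~\ref{sec:curves} and~\ref{sec:first} contain what cases A and B have in common; Sections~\ref{sec:A} and~\ref{sec:B} give the formula for $G$ and prove Theorem~\ref{thm:div}, and Section~\ref{sec:val} proves Theorem~\ref{thm:val}.

\section{One power series behind both statements}\label{sec:red}

Throughout, $\theta=x\frac{d}{dx}$ and $\dot u=\theta u$. A Laurent series has finitely many negative exponents.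

\begin{lemma}\label{lem:red}
Let $t_0,t_1,\dots$ be integers, $M\ge1$, $a,a_0\in\mathbb{Z}$. Define rational numbers $\sigma_n$ by
\begin{equation}\label{eq:rec}
(2n+1)\sigma_n-2Mn\,\sigma_{n-1}=(an+a_0)t_n\qquad(n\ge0),
\end{equation}
and put $F=\sum t_nx^n$, $G=\sum\sigma_nx^n$, $w=1-Mx$, and
\[
\mathcal{D}Y=2w\,\theta Y+(1-2Mx)Y .
\]
\begin{enumerate}
\item[(a)] $\mathcal{D}G=(a\theta+a_0)F$, and $G$ is the only Laurent series with this property.
\item[(b)] $\displaystyle\sum_{k=0}^{n-1}(ak+a_0)(4M)^{n-1-k}\binom{2k}{k}t_k=n\binom{2n-1}{n-1}\sigma_{n-1}$ for $n\ge1$.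
\item[(c)] If $t_n=O(\varrho^n)$ with $0<\varrho<M$, then $G$ is analytic in $|x|<1/M$ and
\begin{equation}\label{eq:limit}
\sum_{n\ge0}\frac{an+a_0}{(4M)^n}\binom{2n}{n}t_n=\frac2\pi\lim_{x\to1/M^-}\sqrt w\,G(x).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The coefficient of $x^n$ in $\mathcal{D}G$ is $(2n+1)\sigma_n-2Mn\sigma_{n-1}$. If $\mathcal{D}Z=0$ and $Z\neq0$ has leading exponent $j$, then $2j+1=0$, which is impossible.

(b) Multiply \eqref{eq:rec} by $\binom{2n}{n}$ and use $n\binom{2n}{n}=2(2n-1)\binom{2n-2}{n-1}$. Then $U_n=(2n+1)\binom{2n}{n}\sigma_n$ satisfies $U_0=a_0t_0$ and $U_n=4MU_{n-1}+(an+a_0)\binom{2n}{n}t_n$ for $n\ge1$. So the sum in (b) is $U_{n-1}=(2n-1)\binom{2n-2}{n-1}\sigma_{n-1}=n\binom{2n-1}{n-1}\sigma_{n-1}$.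

(c) By \eqref{eq:rec}, $|\sigma_n|\le M|\sigma_{n-1}|+O(\varrho^n)$, so $\sigma_n=O(M^n)$. Since $\theta(xw)=x(1-2Mx)$,
\begin{equation}\label{eq:Dmeaning}
2xw\,\theta Y+\theta(xw)\,Y=x\,\mathcal{D}Y ,
\end{equation}
that is, $2\sqrt{xw}\,\theta(\sqrt{xw}\,Y)=x\mathcal{D}Y$. Hence, for $0<x<1/M$,
\[
\sqrt{xw}\,G(x)=\frac12\int_0^x\frac{(a\theta+a_0)F(t)}{\sqrt{t(1-Mt)}}\,dt .
\]
Let $x\to1/M$. The series of $(a\theta+a_0)F$ converges uniformly on $[0,1/M]$, so we may integrate termwise, and the beta integral gives $\int_0^{1/M}t^{n-1/2}(1-Mt)^{-1/2}dt=\pi M^{-n-1/2}\binom{2n}{n}4^{-n}$. Since $\sqrt x\to M^{-1/2}$, \eqref{eq:limit} follows.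
\end{proof}

We apply the lemma with $t_n=T_n(b,c)^2$; by \eqref{eq:growth}, (c) applies with $\varrho=100$ in case A and $\varrho=14641$ in case B. What remains to be found is a formula for $G$.

\begin{proposition}\label{prop:parity}
In cases A and B suppose that all $\sigma_n$ are integers. Then the parity and gcd statements of Theorem~\ref{thm:div} hold.
\end{proposition}

\begin{proof}
Since $a$ is even and $a_0$ is odd, \eqref{eq:rec} modulo $2$ reads $\sigma_n\equiv T_n^2\equiv T_n$. In case B, $T_n\equiv[x^n](x^2+x)^n=1$. In case A, $T_n\equiv[x^n](x^2+1)^n$, which is $0$ for odd $n$ and $\binom{n}{n/2}$ for even $n$; this is even for $n>0$.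

In case A, $\gcd(\sigma_0,\sigma_1)=\gcd(5,808)=1$. In case B a common divisor of $\sigma_0=a_0$ and $\sigma_1$ divides $(a+a_0)T_1^2$ by \eqref{eq:rec} for $n=1$, hence divides $\gcd(a_0,aT_1^2)$. Here $a=2^7\cdot3^2\cdot11\cdot13\cdot17$ and $T_1=73$, and none of $2,3,11,13,17,73$ divides $a_0=435257$.
\end{proof}

\section{The method in the smallest case}\label{sec:toy}

To show the method without heavy algebra, take $(b,c)=(2,1)$, so $T_n=\binom{2n}{n}$, with $M=64$ and $(a,a_0)=(6,1)$. In this example the two statements read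
\begin{equation}\label{eq:toyclaim}
n\binom{2n-1}{n-1}\;\Big|\;\sum_{k=0}^{n-1}(6k+1)\,256^{\,n-1-k}\binom{2k}{k}^3\quad(n\ge1),\qquad
\sum_{k\ge0}\frac{6k+1}{256^k}\binom{2k}{k}^3=\frac4\pi .
\end{equation}
Of this section, only the contour argument, formulas \eqref{eq:XXp}, \eqref{eq:exact}, \eqref{eq:twist} and Lemma~\ref{lem:conc} are used later.

\subsection*{$F$ as a period}

Let $\mathrm{CT}$ denote the constant term in $\tau$. Since $(2+\tau+\tau^{-1})^k=\tau^{-k}(1+\tau)^{2k}$ has constant term $\binom{2k}{k}$, and $(1-4u)^{-1/2}=\sum\binom{2k}{k}u^k$,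
\[
F=\sum_k\binom{2k}{k}^2x^k=\mathrm{CT}\,(1-X)^{-1/2},\qquad X=\frac p4(2+\tau+\tau^{-1}),\quad p=16x .
\]
Write $J[\phi]=\mathrm{CT}[\phi\,(1-X)^{-1/2}]$, so $F=J[1]$. From $X=\frac{p(1+\tau)^2}{4\tau}$ and $X-p=\frac{p(1-\tau)^2}{4\tau}$ we get
\begin{equation}\label{eq:XXp}
X(X-p)=\frac{p^2}{16}(\tau-\tau^{-1})^2,\qquad dX=\frac p4(\tau-\tau^{-1})\frac{d\tau}{\tau}.
\end{equation}
Hence $Y=\frac p4(\tau-\tau^{-1})\sqrt{X-1}$, with $\sqrt{X-1}=i\sqrt{1-X}$, satisfies $Y^2=f(X)=X(X-p)(X-1)$, and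
\[
J[\phi]=\frac1{2\pi i}\oint_{|\tau|=1}\frac{\phi}{\sqrt{1-X}}\frac{d\tau}{\tau}=\frac1{2\pi}\oint_{|\tau|=1}\phi\,\frac{dX}{Y}
\]
for small $x\ne0$, as long as the expansion of $\phi(1-X)^{-1/2}$ in powers of $x$ converges uniformly on $|\tau|=1$.

As $\tau$ runs over $|\tau|=1$, $X$ runs back and forth on the segment $[0,p]$, whose ends are zeros of $Y$. To differentiate under the integral sign we first move the contour away from these zeros. The map $\tau\mapsto X$ sends $|\tau|>1$ conformally onto the complement of $[0,p]$. So for small $x$ the circle $|X|=\frac12$ comes from a loop in $|\tau|>1$ that winds once around $0$, and between this loop and $|\tau|=1$ we have $|X|\le\frac12<1$, so $(1-X)^{-1/2}$ is analytic and single-valued there. If $\phi$ is analytic in $X$ for $|X|\le\frac12$, then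
\begin{equation}\label{eq:circle}
J[\phi]=\frac1{2\pi}\oint_{|X|=1/2}\phi\,\frac{dX}{Y}.
\end{equation}
We take \eqref{eq:circle} as the definition of $J[\phi]$ for every rational function $\phi$ of $X$ without poles on the circle. On the circle $Y$ is single-valued, nonzero and analytic in $x$. So $\theta$ may be applied to the integrand \emph{at fixed} $X$, and integrals of differentials of single-valued functions vanish. Identities between Laurent series in $x$ may be proved in this way for small $x\neq0$.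

\subsection*{Reduction of poles}

Let $f$ be any monic cubic in $W$, $Y^2=f(W)$, and let $\zeta$ be a constant. Expanding $f$ in powers of $W-\zeta$ one finds
\begin{equation}\label{eq:exact}
d\,\frac{Y}{W-\zeta}=\Bigl\{-\frac{f(\zeta)}{(W-\zeta)^2}-\frac{f'(\zeta)}{2(W-\zeta)}+\frac{W-\zeta}{2}\Bigr\}\frac{dW}{Y}.
\end{equation}
(With $t=W-\zeta$, $f=f_0+f_1t+f_2t^2+t^3$, the expression in braces is $\frac{f'}{2t}-\frac f{t^2}$.) Thus double poles reduce to simple ones, and a simple pole at a root of $f$ can be removed entirely.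

In the present case only the root $p$ of $f$ moves, $\dot p=p$, so at fixed $X$
\[
\theta\,\frac1Y=\frac{p}{2(X-p)}\,\frac1Y .
\]
By \eqref{eq:exact} with $\zeta=p$, $f'(p)=p(p-1)$, we have $J\bigl[\frac1{X-p}\bigr]=\frac{1}{p(p-1)}J[X-p]$. Hence
\begin{equation}\label{eq:toyJX}
\theta F=\frac{J[X-p]}{2(p-1)},\qquad\text{i.e.}\qquad J[X]=pF-2(1-p)\,\theta F .
\end{equation}

Now let $\xi$ be a function of $x$ with $f(\xi)\ne0$ and $|\xi|>\frac12$ for small $x\ne0$, and let $I=J\bigl[\frac1{X-\xi}\bigr]$, an integral of the third kind. Then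
\[
\theta I=\dot\xi\,J\Bigl[\frac1{(X-\xi)^2}\Bigr]+\frac p{2(\xi-p)}\Bigl(I-J\Bigl[\frac1{X-p}\Bigr]\Bigr).
\]
Remove the double pole with \eqref{eq:exact}, multiply by $2f(\xi)$, and use $f(\xi)/(\xi-p)=\xi(\xi-1)$:
\[
2f(\xi)\,\theta I=\dot\xi\,J[X-\xi]+\frac{\xi(\xi-1)}{1-p}J[X-p]-\bigl(\dot\xi f'(\xi)-p\,\xi(\xi-1)\bigr)I .
\]
The last bracket is the full derivative $\theta\bigl(f(\xi)\bigr)$, since $\dot p=p$. So
\begin{equation}\label{eq:toythird}
2f(\xi)\,\theta I+\theta\bigl(f(\xi)\bigr)I=\Bigl(\dot\xi+\frac{\xi(\xi-1)}{1-p}\Bigr)J[X]-\Bigl(\xi\dot\xi+\frac{p\,\xi(\xi-1)}{1-p}\Bigr)F .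
\end{equation}

\subsection*{Which poles to use}

Compare the left side with \eqref{eq:Dmeaning}. If $f(\xi)=\delta\,xw\,R^2$ with $\delta\ne0$ constant and $R$ rational in $x$, then with $\Pi=RI$ the left side of \eqref{eq:toythird} is
\begin{equation}\label{eq:twist}
\delta R\bigl(2xw\,\theta\Pi+\theta(xw)\,\Pi\bigr)=\delta xR\;\mathcal{D}\Pi ;
\end{equation}
the term with $\dot R$ in $\theta\Pi$ accounts for the one in $\theta(xwR^2)$. So we look for a rational point $(\xi,R)$ on the curve $\delta xw\,R^2=f(\xi)$, a quadratic twist of our curve over $\mathbb{Q}(x)$. Here $w=1-64x$, and a point is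
\[
\xi=\kappa^2,\quad\kappa=1-32x:\qquad \xi-p=(1-16x)(1-64x),\qquad \xi-1=-64x(1-16x),
\]
so that $f(\xi)=\delta xwR^2$ with $\delta=-4$, $R=4\kappa(1-16x)$. We compute $\dot\xi=-64x\kappa$ and $\frac{\xi(\xi-1)}{1-p}=-64x\kappa^2$, and since $1+\kappa=2(1-16x)$, $\kappa+p=1-16x$, \eqref{eq:toythird} becomes
\[
-16x\kappa(1-16x)\,\mathcal{D}\Pi=-128x\kappa(1-16x)\,J[X]+64x\kappa^2(1-16x)F .
\]
Divide and insert \eqref{eq:toyJX}:
\begin{equation}\label{eq:toyD}
\mathcal{D}\Pi=8J[X]-4\kappa F=-16(1-16x)\,\theta F-4(1-64x)F .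
\end{equation}
On the other hand $\mathcal{D}F=2(1-64x)\theta F+(1-128x)F$. Therefore $\mathcal{D}(-\frac12\Pi-F)=6\,\theta F+F$, and Lemma~\ref{lem:red}(a) gives
\begin{equation}\label{eq:toyG}
G=-\tfrac12\Pi-F=2(1-32x)(1-16x)\,\Lambda-F,\qquad \Lambda=J\Bigl[\frac1{\kappa^2-X}\Bigr].
\end{equation}
Expanding in powers of $x$, both $\Lambda$ and $F$ lie in $\mathbb{Z}[[x]]$, so $\sigma_n\in\mathbb{Z}$. By Lemma~\ref{lem:red}(b) this is the divisibility in \eqref{eq:toyclaim}.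

\subsection*{The value}

For $0<x<\frac1{64}$ and $\tau=e^{i\varphi}$ we have $X=p\cos^2\frac\varphi2\in[0,p]$, so that $1-X\ge1-16x>0$ and $\kappa^2-X\ge\kappa^2-p=w(1-16x)>0$. Hence the right side of \eqref{eq:toyG}, with $J$ read as $\frac1{2\pi}\int_{-\pi}^{\pi}\phi\,(1-X)^{-1/2}d\varphi$, is real-analytic on $(0,\frac1{64})$. So is $G$, by Lemma~\ref{lem:red}(c) with $\varrho=16$. By the identity theorem \eqref{eq:toyG} holds on this interval. As $x\to\frac1{64}$ the integrand of $\Lambda$ becomes singular at $\varphi=0$, and the next lemma evaluates the limit.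

\begin{lemma}[concentration]\label{lem:conc}
Let $w,P,S$ be continuous on $[x_1,x_0]$, with $P,S>0$, $w>0$ on $[x_1,x_0)$, $w(x_0)=0$, and let $\psi$ be continuous on $[x_1,x_0]\times[-\pi,\pi]$. As $x\to x_0^-$,
\[
\frac1{2\pi}\int_{-\pi}^{\pi}\frac{\sqrt w\;\psi(x,\varphi)}{wP+S\sin^2(\varphi/2)}\,d\varphi\;\longrightarrow\;\frac{\psi(x_0,0)}{\sqrt{P(x_0)S(x_0)}} .
\]
\end{lemma}

\begin{proof}
For $A_1,B_1>0$ one has $\frac1{2\pi}\int_{-\pi}^{\pi}\frac{d\varphi}{A_1+B_1\sin^2(\varphi/2)}=\frac1{\sqrt{A_1(A_1+B_1)}}$. So the positive kernel $\sqrt w/(wP+S\sin^2\frac\varphi2)$ has mean $1/\sqrt{P(wP+S)}\to1/\sqrt{PS}$. For $|\varphi|\ge\epsilon$ it is at most $\sqrt w/(S\sin^2\frac\epsilon2)$, which tends to $0$ uniformly. Since $\psi$ is uniformly continuous, the claim follows.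
\end{proof}

Apply it with $x_0=\frac1{64}$, $P=1-16x$, $S=p=16x$, $\psi=(1-X)^{-1/2}$. At $x_0$: $P=\frac34$, $S=\frac14$, $\psi(x_0,0)=\frac2{\sqrt3}$, so $\sqrt w\,\Lambda\to\frac2{\sqrt3}\cdot\frac4{\sqrt3}=\frac83$. Since $\sqrt w\,F\to0$, \eqref{eq:toyG} gives $\sqrt w\,G\to2\cdot\frac12\cdot\frac34\cdot\frac83=2$, and \eqref{eq:limit} gives the sum $\frac2\pi\cdot2=\frac4\pi$, as stated in \eqref{eq:toyclaim}.

\subsection*{What changes in cases A and B}

\begin{itemize}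
\item The constant root $1$ of $f$ is replaced by a moving root $q$. The point $\xi=\kappa^2$ survives (Section~\ref{sec:first}), but a factor $1+dx$, with $d=b^2-4c$, appears in the denominators of $\mathcal{D}\Pi$. Adding a term $uF$ with $u$ rational does not remove it from the coefficients of $\theta F$ and $F$: since $w\ne0$ at $x=-1/d$, a pole of order $j\ge1$ of $u$ there gives the coefficient of $F$ in $\mathcal{D}(uF)$ a pole of order $j+1\ge2$, and the one to be removed is simple. So we use a second point, and in a suitable combination the poles cancel.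
\item The formula for $G$ then has denominators, $144x$ in case A and $3$ times an invertible power series in case B, and a congruence is needed to remove them.
\end{itemize}

\section{The elliptic curves}\label{sec:curves}

\subsection{Parameters}

From now on the letters $p,X,J,f,Y,\kappa$ have the following more general meaning. In all our cases $c=e^2$ is a square, and we put $H=b-2e$, $g=H+4e$, $m=H-4e$; the sign of $e$ is chosen so that $M=m^2$:
\begin{center}
\begin{tabular}{c|c|r|r|r|r|r|r}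
case & $(b,c)$ & $e$ & $H$ & $g$ & $m$ & $d=Hg$ & $M=m^2$\\ \hline
Section~\ref{sec:toy} & $(2,1)$ & $-1$ & $4$ & $0$ & $8$ & $0$ & $64$\\
A & $(4,9)$ & $3$ & $-2$ & $10$ & $-14$ & $-20$ & $196$\\
B & $(73,576)$ & $-24$ & $121$ & $25$ & $217$ & $3025$ & $47089$
\end{tabular}
\end{center}
Here $b^2-4c=(b-2e)(b+2e)=Hg=d$. We shall use
\begin{equation}\label{eq:rel}
m+g=2H,\quad g-m=8e,\quad g^2-m^2=16eH,\quad s:=mg=H^2-16e^2 .
\end{equation}
Put
\[
p=16e^2x,\quad Q=1-dx,\quad q=Q^2,\quad X=\frac p4(2+\tau+\tau^{-1}),\quad J[\phi]=\mathrm{CT}\bigl[\phi\,(q-X)^{-1/2}\bigr],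
\]
\[
\Delta=q-p=(1-H^2x)(1-g^2x);
\]
the factorization holds because $2d+16e^2=2H(H+4e)+16e^2=H^2+g^2$ and $d^2=H^2g^2$. Here
\begin{equation}\label{eq:expand}
(q-X)^{-1/2}=\sum_k\binom{2k}{k}\bigl(e^2x(2+\tau+\tau^{-1})\bigr)^kQ^{-2k-1}\in\mathbb{Z}[\tau^{\pm1}][[x]] .
\end{equation}

\begin{lemma}\label{lem:F}
$F=\sum_nT_n(b,c)^2x^n=J[1]$ in cases A and B.
\end{lemma}

\begin{proof}
Expanding $Q^{-2k-1}$ in \eqref{eq:expand}, the coefficient of $x^n$ in $J[1]$ is $\sum_k\binom{2k}{k}^2\binom{n+k}{2k}c^kd^{n-k}$, so we must show that this is $T_n(b,c)^2$.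

Expanding $\frac1{1-x(t+b+c/t)}$ in powers of $x(t+c/t)/(1-bx)$ and taking constant terms in $t$,
\[
\sum_nT_nx^n=\sum_j\binom{2j}{j}\frac{(cx^2)^j}{(1-bx)^{2j+1}}=\bigl((1-bx)^2-4cx^2\bigr)^{-1/2}=(1-2bx+dx^2)^{-1/2}.
\]
Since $\sum_nP_n(u)y^n=(1-2uy+y^2)^{-1/2}$ is the generating function of the Legendre polynomials, $T_n=d^{n/2}P_n(b/\sqrt d)$. The addition theorem for Legendre polynomials states
\begin{align*}
P_n(\cos\alpha\cos\beta+\sin\alpha\sin\beta\cos\varphi)={}&P_n(\cos\alpha)P_n(\cos\beta)\\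
&+2\sum_{j=1}^n\frac{(n-j)!}{(n+j)!}P_n^j(\cos\alpha)P_n^j(\cos\beta)\cos j\varphi ,
\end{align*}
with $P_n^j$ the associated Legendre functions. Averaging over $\varphi$ with $\alpha=\beta$, $u=\cos\alpha$,
\[
P_n(u)^2=\frac1{2\pi}\int_0^{2\pi}P_n\bigl(u^2+(1-u^2)\cos\varphi\bigr)d\varphi .
\]
Insert $P_n(z)=\sum_k\binom{n+k}{2k}\binom{2k}{k}\bigl(\frac{z-1}2\bigr)^k$. Here $z-1=(u^2-1)(1-\cos\varphi)$, and the mean of $(1-\cos\varphi)^k=2^k\sin^{2k}\frac\varphi2$ is $\binom{2k}{k}2^{-k}$. So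
\[
P_n(u)^2=\sum_k\binom{n+k}{2k}\binom{2k}{k}^2\Bigl(\frac{u^2-1}4\Bigr)^k
\]
for $-1\le u\le1$, hence as an identity of polynomials in $u$. Put $u=b/\sqrt d$, so that $\frac{u^2-1}4=\frac cd$, and multiply by $d^n$.
\end{proof}

\subsection{Two curves with the same period}

Rational functions of $X$ are the rational functions of $\tau$ symmetric under $\tau\mapsto\tau^{-1}$. For the second point in case B we shall need a pole at a single value of $\tau$. So we use two coordinates $W$ and two curves $Y^2=f(W)$.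

\smallskip
\emph{Curve I.} $W=X$, $f=W(W-p)(W-q)$, $Y=\frac p4(\tau-\tau^{-1})\sqrt{X-q}$; see \eqref{eq:XXp}.

\smallskip
\emph{Curve II.} $W=\frac p4\tau$, so $X=W+\frac p2+\frac{p^2}{16W}$, and $f=W^2(X-q)$, $Y=W\sqrt{X-q}$, that is,
\[
f=W(W^2+\alpha W+\beta),\qquad\alpha=\frac p2-q,\quad\beta=\frac{p^2}{16},\quad\alpha^2-4\beta=q^2-pq=q\Delta .
\]

\smallskip
In both cases $\frac{dW}Y=\frac{d\tau}{\tau\sqrt{X-q}}$, and with $\sqrt{X-q}=i\sqrt{q-X}$ we have $J[\phi]=\frac1{2\pi}\oint\phi\frac{dW}Y$ over $|\tau|=1$, for small $x\ne0$. We move the contour to the circle $|W|=\frac12$. On curve I this is the argument of Section~\ref{sec:toy}, which needs only $|p|<\frac12<|q|$. On curve II the circle is $|\tau|=2/|p|$, and for $1\le|\tau|\le2/|p|$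
\[
|X|\le\frac{|p|}2+\frac{|p|}4\bigl(|\tau|+|\tau|^{-1}\bigr)\le\frac{3|p|}4+\frac12<|q|
\]
for small $x$, so $(q-X)^{-1/2}$ is analytic and single-valued on this annulus. In both cases $|W|\le\frac12$ between the two contours. So for $\phi$ analytic in $|W|\le\frac12$,
\begin{equation}\label{eq:circle2}
J[\phi]=\frac1{2\pi}\oint_{|W|=1/2}\phi\,\frac{dW}Y ,
\end{equation}
and this is again our definition of $J[\phi]$ for other rational functions $\phi$ of $W$ without poles on the circle. The constant-term series used below have $\phi=1$, $\phi=W$, or $\phi=R/(W-\xi)$ with $R,\xi$ rational in $x$ and $|\xi|>\frac12$ for small $x\ne0$. For these the expansions in powers of $x$ converge uniformly on $|\tau|=1$, because there $W=O(x)$ while $1/\xi$ is analytic at $x=0$. As before, $\theta$ acts under the integral \eqref{eq:circle2} at fixed $W$, and integrals of exact forms vanish.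

\subsection{Differentiating integrals of the third kind}

On both curves the roots $\rho_1,\rho_2,\rho_3$ of $f$ are distinct for small $x\ne0$, none of them lies on $|W|=\frac12$, and they are locally analytic functions of $x$. All the information about their motion that we need sits in two interpolation polynomials.

\begin{lemma}\label{lem:third}
Let $h,\hat h$ be the polynomials in $W$ of degree at most $2$ with $h(\rho_i)=\dot\rho_i$ and $\hat h(\rho_i)=\rho_i\dot\rho_i$, and let $h_2,\hat h_2$ be their coefficients of $W^2$.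
\begin{enumerate}
\item[(a)] $2\,\theta F=h_2J[W]-\hat h_2F$.
\item[(b)] Let $\xi,R$ be rational in $x$, $R\ne0$, $|\xi|>\frac12$ for small $x\ne0$, and $f(\xi)=\delta\,xw\,R^2$ with a constant $\delta\ne0$. Then $\Pi=J\bigl[\frac R{W-\xi}\bigr]$ satisfies
\[
\delta xR\;\mathcal{D}\Pi=\bigl(\dot\xi-h(\xi)\bigr)J[W]-\bigl(\xi\dot\xi-\hat h(\xi)\bigr)F .
\]
\item[(c)] $\hat h=Wh-h_2f$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lagrange interpolation the polynomial of degree at most $2$ with values $y_i$ at $\rho_i$ is $\sum_iy_i\frac{f(W)}{(W-\rho_i)f'(\rho_i)}$, and its coefficient of $W^2$ is $\sum_iy_i/f'(\rho_i)$. Also $\theta\frac1Y=\frac1{2Y}\sum_i\frac{\dot\rho_i}{W-\rho_i}$ at fixed $W$, and by \eqref{eq:exact} with $\zeta=\rho_i$, $J\bigl[\frac1{W-\rho_i}\bigr]=\frac{J[W-\rho_i]}{f'(\rho_i)}$. So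
\[
2\,\theta F=\sum_i\frac{\dot\rho_i}{f'(\rho_i)}\bigl(J[W]-\rho_iF\bigr)=h_2J[W]-\hat h_2F .
\]
For (b) let $I=J\bigl[\frac1{W-\xi}\bigr]$. By partial fractions
\[
\theta I=\dot\xi\,J\Bigl[\frac1{(W-\xi)^2}\Bigr]+\frac12\sum_i\frac{\dot\rho_i}{\xi-\rho_i}\Bigl(I-J\Bigl[\frac1{W-\rho_i}\Bigr]\Bigr).
\]
Multiply by $2f(\xi)$ and use \eqref{eq:exact} with $\zeta=\xi$:
\[
2f(\xi)\,\theta I=\dot\xi\,J[W-\xi]-\sum_i\frac{\dot\rho_i\,f(\xi)}{(\xi-\rho_i)f'(\rho_i)}J[W-\rho_i]-\Bigl(\dot\xi f'(\xi)-\sum_i\frac{\dot\rho_if(\xi)}{\xi-\rho_i}\Bigr)I .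
\]
The last bracket is $\theta$ of the function $f(\xi)=\prod(\xi-\rho_i)$ of $x$, and the first two terms are $(\dot\xi-h(\xi))J[W]-(\xi\dot\xi-\hat h(\xi))F$. So $2f(\xi)\theta I+\theta(f(\xi))I$ equals the right side of (b), and by \eqref{eq:twist} it equals $\delta xR\,\mathcal{D}\Pi$. In (c) the right side has degree at most $2$ and the values $\rho_i\dot\rho_i$ at $\rho_i$.
\end{proof}

\noindent\textbf{Curve I.} The roots are $0,p,q$ with $\dot p=p$, $\dot q=2Q\dot Q=-2dxQ$, so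
\[
h(W)=\frac{W}{p-q}\Bigl[(W-q)-(W-p)\frac{\dot q}q\Bigr],\qquad \hat h(W)=\frac W{p-q}\bigl[(W-q)p-(W-p)\dot q\bigr].
\]
Since $1-\dot q/q=(Q+2dx)/Q=(1+dx)/Q$, we have $h_2=-\frac{1+dx}{Q\Delta}$, $\hat h_2=-\frac{p+2dxQ}\Delta$, and (a) becomes
\begin{equation}\label{eq:JX}
\frac1Q\,J[X]=\frac{-2\Delta\,\theta F+(p+2dxQ)F}{1+dx}.
\end{equation}
Part (b) reads $\delta xR\,\mathcal{D}\Pi=c_1J[X]+c_0F$ with
\begin{equation}\label{eq:c1c0}
c_1=\dot\xi+\frac\xi{p-q}\Bigl[(\xi-p)\frac{\dot q}q-(\xi-q)\Bigr],\qquad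
c_0=-\xi\dot\xi+\frac\xi{p-q}\bigl[(\xi-q)p-(\xi-p)\dot q\bigr].
\end{equation}

\noindent\textbf{Curve II.} Put $r=\frac{1+dx}{Q\Delta}$. We claim
\begin{equation}\label{eq:hII}
h(W)=(1-\alpha r)W-2rW^2 .
\end{equation}
The right side vanishes at the root $0$, as it should. Let $\rho,\rho'$ be the roots of $W^2+\alpha W+\beta$, and put $u=\frac{\dot\rho}\rho-(1-\alpha r)+2r\rho$, similarly $u'$ for $\rho'$. Then $u+u'=\frac{\dot\beta}\beta-2(1-\alpha r)-2r\alpha=0$, because $\dot\beta=2\beta$, and $\rho u+\rho'u'=-\dot\alpha+(1-\alpha r)\alpha+2r(\alpha^2-2\beta)=-(\dot\alpha-\alpha)+r(\alpha^2-4\beta)=0$, because $\dot\alpha-\alpha=q-\dot q=Q(1+dx)=r\,q\Delta$. As $\rho\ne\rho'$, $u=u'=0$, which is the claim.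

So $h_2=-2r$, and by Lemma~\ref{lem:third}(c) $\hat h=Wh+2rf$, $\hat h_2=1+\alpha r$. Now (a) gives $J[W-\xi]=-\frac1{2r}\bigl(2\theta F+(1+r(\alpha+2\xi))F\bigr)$. In (b) we have $\xi\dot\xi-\hat h(\xi)=\xi(\dot\xi-h(\xi))-2rf(\xi)$ with $f(\xi)=\delta xwR^2$, so (b) becomes
\begin{equation}\label{eq:DII}
\mathcal{D}\Pi=-\frac{\dot\xi-h(\xi)}{2r\,\delta xR}\Bigl(2\,\theta F+\bigl(1+r(\alpha+2\xi)\bigr)F\Bigr)+2rwR\,F .
\end{equation}

\section{The first point}\label{sec:first}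

The point of Section~\ref{sec:toy} exists on curve I for all our parameters. Put $\kappa=1-Hmx$, $\xi_1=\kappa^2$. Since $(H-m)^2=16e^2$ and $M=m^2$,
\[
\xi_1-p=1-(H^2+m^2)x+H^2m^2x^2=w(1-H^2x),
\]
and since $\kappa-Q=H(g-m)x=8eHx$, $\kappa+Q=2-H(m+g)x=2(1-H^2x)$,
\[
\xi_1-q=16eHx(1-H^2x).
\]
Thus $f(\xi_1)=\delta xwR^2$ with $\delta=eH$, $R=4\kappa(1-H^2x)$. This is where $M=m^2$ is used.

\begin{proposition}\label{prop:first}
Let $\Lambda_1=J\bigl[\frac1{\kappa^2-X}\bigr]$ and $\Pi_1=J\bigl[\frac R{X-\xi_1}\bigr]=-4\kappa(1-H^2x)\Lambda_1$. Then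
\begin{equation}\label{eq:DPi1}
\mathcal{D}\Pi_1=\frac4{1+dx}\Bigl\{-2(2+sx)(1-H^2x)\,\theta F+\bigl(-1+(3H^2+16e^2)x+2sH^2x^2\bigr)F\Bigr\}.
\end{equation}
\end{proposition}

For $g=d=s=0$ this is \eqref{eq:toyD}. The proof is a computation with three polynomial identities in $x$:
\begin{align}
\kappa(gw+8eQ)-mQ(1-g^2x)&=8e(1-H^2x)(2+sx),\label{eq:id1}\\
m\kappa(1-g^2x)-128e^3x-gQw&=-8e(1-H^2x),\label{eq:id2}\\
(2+sx)(p+2dxQ)-\kappa(1+dx)&=(1-g^2x)\bigl(-1+(3H^2+16e^2)x+2sH^2x^2\bigr).\label{eq:id3}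
\end{align}

\begin{proof}[Proof of the identities]
We compare coefficients, using \eqref{eq:rel}.

\eqref{eq:id1}: on the left, $x^0$: $g+8e-m=16e$. $x^1$: $mg(g-m)-8eH(g+m)=8e(s-2H^2)$. $x^2$: $Hmg(m^2+8eH-g^2)=-8eH^2s$. These are the coefficients on the right.

\eqref{eq:id2}: on the left, $x^0$: $m-g=-8e$. $x^1$: $H(g^2-m^2)-mg(g-m)-128e^3=16eH^2-8e(H^2-16e^2)-128e^3=8eH^2$. $x^2$: $Hm^2g^2-Hg^2m^2=0$. These are the coefficients on the right.

\eqref{eq:id3}: $x^0$: both $-1$. $x^1$: both $4H^2+8eH+32e^2$; on the left this is $32e^2+3Hg+Hm$, on the right $g^2+3H^2+16e^2$. $x^2$: left minus right is $s(16e^2+2Hg-H^2)-H^2g^2+16e^2g^2=s(-s+2Hg-g^2)=0$, because $g(2H-g)=gm=s$. $x^3$: both $-2sH^2g^2$.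
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:first}]
With $\frac{\dot q}q=-\frac{2Hgx}Q$ and $p-q=-(1-H^2x)(1-g^2x)$,
\begin{align*}
\frac1{p-q}\Bigl[(\xi_1-p)\frac{\dot q}q-(\xi_1-q)\Bigr]&=\frac{2Hx(gw+8eQ)}{Q(1-g^2x)},\\
\frac1{p-q}\bigl[(\xi_1-q)p-(\xi_1-p)\dot q\bigr]&=-\frac{x(256e^3Hx+2dQw)}{1-g^2x}.
\end{align*}
Since $\dot\xi_1=-2Hmx\kappa$ and $d=Hg$, \eqref{eq:c1c0} with \eqref{eq:id1}, \eqref{eq:id2} gives
\begin{align*}
c_1&=\frac{2Hx\kappa}{Q(1-g^2x)}\bigl[\kappa(gw+8eQ)-mQ(1-g^2x)\bigr]=\frac{16eHx\kappa(1-H^2x)(2+sx)}{Q(1-g^2x)},\\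
c_0&=\frac{2Hx\kappa^2}{1-g^2x}\bigl[m\kappa(1-g^2x)-128e^3x-gQw\bigr]=-\frac{16eHx\kappa^2(1-H^2x)}{1-g^2x}.
\end{align*}
Divide by $\delta xR=4eHx\kappa(1-H^2x)$ and insert \eqref{eq:JX}:
\[
\mathcal{D}\Pi_1=\frac{4}{(1-g^2x)(1+dx)}\Bigl\{(2+sx)\bigl(-2\Delta\,\theta F+(p+2dxQ)F\bigr)-\kappa(1+dx)F\Bigr\}.
\]
Now use $\Delta=(1-H^2x)(1-g^2x)$ and \eqref{eq:id3}.
\end{proof}

In cases A and B the denominator $1+dx$ is present. In each case we now exhibit a second point and combine. We shall need, for rational $u$,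
\begin{equation}\label{eq:DuF}
\mathcal{D}(uF)=2wu\,\theta F+\bigl(2w\dot u+(1-2Mx)u\bigr)F .
\end{equation}
The second points and the coefficients in the formulas for $G$ are simply written down; the proof has to verify them.

\section{Case A}\label{sec:A}

Here
\[
w=1-196x,\ \ p=144x,\ \ Q=1+20x,\ \ \Delta=(1-4x)(1-100x),\ \ \kappa=1-28x,\ \ 1+dx=1-20x,
\]
$s=-140$, $3H^2+16e^2=156$, $2sH^2=-1120$. Put
\[
L_1=1-16x,\qquad L_2=1-112x,\qquad L_3=1-88x .
\]

\subsection{The second point}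

On curve I take $\xi_2=-\frac{wL_1^2}{48x}$. Expanding,
\begin{align*}
wL_1^2+6912x^2&=1-228x+13440x^2-50176x^3=(1-4x)L_2^2,\\
wL_1^2+48xQ^2&=1-180x+8448x^2-30976x^3=(1-4x)L_3^2,
\end{align*}
so $\xi_2-p=-\frac{(1-4x)L_2^2}{48x}$ and $\xi_2-q=-\frac{(1-4x)L_3^2}{48x}$. Since $576^2=3\cdot48^3$, we get $f(\xi_2)=\delta xwR^2$ with $\delta=-3$, $R=\frac{(1-4x)L_1L_2L_3}{576x^2}$. Moreover $|\xi_2|\to\infty$ as $x\to0$, so Lemma~\ref{lem:third} applies. Let
\[
\Lambda_2=J\Bigl[\frac1{wL_1^2+48xX}\Bigr],\qquad \Pi_2=J\Bigl[\frac R{X-\xi_2}\Bigr]=\frac{(1-4x)L_1L_2L_3}{12x}\Lambda_2 .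
\]

\begin{lemma}\label{lem:A2}
With $\nu=1-156x+12320x^2$,
\begin{equation}\label{eq:DPi2A}
\mathcal{D}\Pi_2=\frac{2\nu(1-4x)\,\theta F-(1-28x-12448x^2+98560x^3)F}{12x(1-20x)} .
\end{equation}
\end{lemma}

\begin{proof}
From $wL_1^2=1-228x+6528x^2-50176x^3$,
\[
\dot\xi_2=\frac{1-6528x^2+100352x^3}{48x}=\frac{L_1\,(1+16x-6272x^2)}{48x}.
\]
Further $\frac{\dot q}q=\frac{40x}Q$. Put $N=40xL_2^2-QL_3^2=-1+196x-13184x^2+346880x^3$. Then \eqref{eq:c1c0} gives
\begin{align*}
c_1&=\frac{L_1\,\bigl[48xQ(1-100x)(1+16x-6272x^2)-wL_1N\bigr]}{2304x^2Q(1-100x)},\\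
c_0&=\frac{\xi_2\,\bigl[-L_1(1-100x)(1+16x-6272x^2)+8x(18L_3^2-5QL_2^2)\bigr]}{48x(1-100x)}.
\end{align*}
The bracket in $c_1$ equals $(1-4x)L_2L_3\,\nu$: indeed
\begin{align*}
48xQ(1-100x)(1+16x-6272x^2)&=48x-3072x^2-458496x^3+22548480x^4+602112000x^5,\\
wL_1N&=-1+408x-57872x^2+3756544x^3-114883584x^4+1087815680x^5,\\
(1-4x)L_2L_3&=1-204x+10656x^2-39424x^3,
\end{align*}
and both expressions are $1-360x+54800x^2-4215040x^3+137432064x^4-485703680x^5$. The bracket in $c_0$ equals $-(1-4x)L_2L_3$, since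
\begin{align*}
L_1(1-100x)(1+16x-6272x^2)&=1-100x-6528x^2+753152x^3-10035200x^4,\\
8x(18L_3^2-5QL_2^2)&=104x-17184x^2+792576x^3-10035200x^4 .
\end{align*}
Hence
\[
c_1=\frac{L_1(1-4x)L_2L_3\,\nu}{2304x^2Q(1-100x)},\qquad c_0=\frac{wL_1^2(1-4x)L_2L_3}{2304x^2(1-100x)},\qquad \delta xR=-\frac{(1-4x)L_1L_2L_3}{192x}.
\]
Since $p+2dxQ=8x(13-100x)$, \eqref{eq:JX} gives
\[
\mathcal{D}\Pi_2=-\frac1{12x(1-100x)}\Bigl\{\nu\,\frac{-2\Delta\,\theta F+8x(13-100x)F}{1-20x}+wL_1F\Bigr\}.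
\]
Finally
\begin{align*}
8x(13-100x)\nu+wL_1(1-20x)&=1-128x-9648x^2+1343360x^3-9856000x^4\\
&=(1-100x)(1-28x-12448x^2+98560x^3). \qedhere
\end{align*}
\end{proof}

\subsection{The formula for $G$}

\begin{proposition}\label{prop:GA}
In case A,
\begin{equation}\label{eq:GA}
G=-\frac76\Pi_1+\frac7{12}\Pi_2-\Bigl(\frac1{18}+\frac7{144x}\Bigr)F .
\end{equation}
\end{proposition}

\begin{proof}
By uniqueness (Lemma~\ref{lem:red}(a)) it suffices that $\mathcal{D}$ of the right side is $(24\theta+5)F$. Use \eqref{eq:DPi1}, \eqref{eq:DPi2A}, and \eqref{eq:DuF} with $u=-\frac{8x+7}{144x}$, $\dot u=\frac7{144x}$. Multiplying the coefficient of $\theta F$ by $72x(1-20x)$ and that of $F$ by $144x(1-20x)$, we have to check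
\begin{align*}
&1344x(1-70x)(1-4x)+7\nu(1-4x)-(8x+7)w(1-20x)=1728x(1-20x),\\
&-672x(-1+156x-1120x^2)-7(1-28x-12448x^2+98560x^3)\\
&\hspace{14em}+(1-20x)(7-8x+3136x^2)=720x(1-20x).
\end{align*}
The three terms on the left of the first identity are
\[
1344x-99456x^2+376320x^3,\quad 7-1120x+90608x^2-344960x^3,\quad -7+1504x-25712x^2-31360x^3,
\]
with sum $1728x-34560x^2$. Those of the second are
\[
672x-104832x^2+752640x^3,\quad -7+196x+87136x^2-689920x^3,\quad 7-148x+3296x^2-62720x^3,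
\]
with sum $720x-14400x^2$.
\end{proof}

\subsection{Integrality}

By \eqref{eq:GA},
\[
144x\,G=672x(1-4x)(1-28x)\Lambda_1+7(1-4x)L_1L_2L_3\,\Lambda_2-(8x+7)F .
\]
Here $F,\Lambda_1,\Lambda_2\in\mathbb{Z}[[x]]$, by \eqref{eq:expand} and because $\kappa^2-X$ and $wL_1^2+48xX$, as power series in $x$ over $\mathbb{Z}[\tau^{\pm1}]$, have constant term $1$. So only the primes $2$ and $3$ could occur in the denominators of the $\sigma_n$.

\emph{The prime $3$.} We show that the right side is $0$ modulo $9$. Since $X=36x(2+\tau+\tau^{-1})\equiv0$ and $e^2=9$, modulo $9$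
\[
F\equiv Q^{-1},\quad\Lambda_1\equiv(1-x)^{-2}Q^{-1},\quad\Lambda_2\equiv(wL_1^2Q)^{-1},\quad w\equiv L_1\equiv L_3\equiv1-7x,\quad L_2\equiv1-4x .
\]
Multiplying the right side by $Q(1-x)(1-7x)$ gives, modulo $9$,
\[
6x(1-4x)(1-7x)+7(1-4x)^2(1-x)-(8x+7)(1-x)(1-7x)=-9x+117x^2\equiv0 .
\]
So $16x\,G\in\mathbb{Z}[[x]]$, that is, $16\sigma_n\in\mathbb{Z}$.

\emph{The prime $2$.} By induction on $n$, \eqref{eq:rec} shows that $\sigma_n$ has odd denominator, because $2n+1$ is odd. Hence $\sigma_n\in\mathbb{Z}$ for all $n$. With Lemma~\ref{lem:red}(b) and Proposition~\ref{prop:parity}, Theorem~\ref{thm:div} is proved in case A.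

\section{Case B}\label{sec:B}

Here
\[
w=1-47089x,\ \ p=9216x,\ \ Q=1-3025x,\ \ \Delta=(1-14641x)(1-625x),\ \ \kappa=1-26257x,
\]
$d=3025$, $s=5425$, $3H^2+16e^2=53139$, $2sH^2=158854850$. We use the polynomials
\begin{gather*}
\ell=1-49x,\qquad v=1+2078x+9529569x^2,\qquad y=1-10801x,\\
z=-233+253106x+257903415x^2,\qquad V=v^2+2304xw\ell^2,\qquad \Gamma=\tfrac1{217}(z^2-256wy^2).
\end{gather*}
Note $9529569=3087^2$ and $257903415=217\cdot1188495$ with $1188495=385\cdot3087$. Explicitly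
\[
\Gamma=249-462500x-1596281834x^2+7082415689692x^3+217\cdot1188495^2x^4 .
\]

\subsection{The second point}

On curve II we want $\xi=\frac{v^2}{w\ell^2}$ with $f(\xi)=xw\cdot(\text{square})$. Since $\frac p4=2304x$,
\[
v^4+\alpha w\ell^2v^2+\beta w^2\ell^4=V^2-q\,w\ell^2v^2=V^2-w(Q\ell v)^2 ,
\]
so we need the norm of $V+\sqrt w\,Q\ell v$ to be $x$ times a square. Now $217^2x=1-w$ is the norm of $1+\sqrt w$. So it is enough that $217^2(V+\sqrt w\,Q\ell v)$ is $1+\sqrt w$ times the square of some $z+16\sqrt w\,y$, and this amounts to two polynomial identities.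

\begin{lemma}\label{lem:square}
\begin{gather}
V-Q\ell v=-32x\,zy,\qquad 217^2\,Q\ell v=z^2+256wy^2+32zy,\label{eq:square}\\
x\Gamma^2=V^2-qw\ell^2v^2=v^4+\alpha w\ell^2v^2+\beta w^2\ell^4 .\label{eq:norm}
\end{gather}
\end{lemma}

\begin{proof}
The expansions are
\begin{align*}
v^2&=1+4156x+23377222x^2+39604888764x^3+90812685325761x^4,\\
w\ell^2&=1-47187x+4617123x^2-113060689x^3,\\
Q\ell v&=1-996x+3290022x^2-28985883556x^3+1412520365025x^4,\\
zy&=-233+2769739x-2475894491x^2-2785614785415x^3,\\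
z^2&=54289-117947396x-56120344154x^2+130553803513980x^3+257903415^2x^4,\\
256wy^2&=256-17584896x+290272813824x^2-1406330401149184x^3 .
\end{align*}
Both sides of the first identity in \eqref{eq:square} are
\[
7456x-88631648x^2+79228623712x^3+89139673133280x^4 ,
\]
and both sides of the second are
\[
47089-46900644x+154923845958x^2-1364916270768484x^3+257903415^2x^4 .
\]
Let $\omega^2=w$. Since $217^2x=1-w$, \eqref{eq:square} gives $217^2V=z^2+256wy^2+32w\,zy$, hence
\[
217^2(V+\omega Q\ell v)=(1+\omega)(z^2+256wy^2)+32zy\,\omega(1+\omega)=(1+\omega)(z+16\omega y)^2 .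
\]
Multiply this by its conjugate under $\omega\mapsto-\omega$: $217^4(V^2-wq\ell^2v^2)=(1-w)(z^2-256wy^2)^2=217^4x\Gamma^2$.
\end{proof}

So on curve II, $f(\xi)=\delta xwR^2$ with $\delta=1$, $R=\frac{v\Gamma}{w^2\ell^3}$. Since $\xi(0)=1$, Lemma~\ref{lem:third} applies. Put
\begin{equation}\label{eq:Pi2B}
\Lambda_2=J\Bigl[\frac1{v^2-2304xw\ell^2\tau}\Bigr],\qquad \Pi_2=J\Bigl[\frac R{W-\xi}\Bigr]=-\frac{\Gamma v}{w\ell}\Lambda_2 .
\end{equation}

\begin{lemma}\label{lem:coprime}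
$\Gamma$ has no common complex zero with $x\,w\,\ell\,v\,Q\,\Delta$.
\end{lemma}

\begin{proof}
$\Gamma(0)=249$. If $w=0$ or $\ell=0$, then $x>0$ and, by \eqref{eq:norm}, $x\Gamma^2=v^4>0$. If $v=\Gamma=0$, then \eqref{eq:norm} gives $xw\ell=0$, which is already excluded. If $\Delta=0$, then $x=\frac1{14641}$ or $\frac1{625}$, where $p=q$ and $w<0$, so $x\Gamma^2=V^2-pw\ell^2v^2=(v^2-2304xw\ell^2)^2>0$. If $Q=0$, then $x=\frac1{3025}$ and $x\Gamma^2=V^2$, where $V=-32x\,zy$ by \eqref{eq:square}; here $y\ne0$, and $z<-233+84+29<0$.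
\end{proof}

\subsection{The derivative of $\Pi_2$}

We evaluate \eqref{eq:DII}. Put
\[
\Omega=\alpha w\ell^2+2v^2,\qquad \Psi=2w\ell\dot v-2w\dot\ell v+(Mx-w)\ell v ,
\]
so that $\alpha+2\xi=\frac\Omega{w\ell^2}$ and $\frac{\dot\xi}\xi-1=\frac\Psi{w\ell v}$. By \eqref{eq:hII}, $h(\xi)=\xi\bigl(1-r(\alpha+2\xi)\bigr)$, hence
\begin{equation}\label{eq:Z}
\dot\xi-h(\xi)=\frac{\xi\,Z}{Q\Delta\,w\ell^2v},\qquad Z=\Psi\,\ell Q\Delta+(1+dx)\,v\,\Omega .
\end{equation}
Explicitly
\begin{align*}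
\Psi&=-1+96403x+19461085x^2-907532090479x^3,\\
\Omega&=1+66157x-469932350x^2+560322677026x^3+138170808676285x^4+1034575967280625x^5,\\
\ell Q\Delta&=1-18340x+56226534x^2-30391824100x^3+1356351390625x^4,\\
(1+dx)v&=1+5103x+15815519x^2+28826946225x^3 .
\end{align*}
The formula for $\mathcal{D}\Pi_2$ is manageable only if most of the denominators cancel. There is a structural reason why they do, and it also shortens the check: at a zero of $\Gamma$ the function $\xi$ meets a simple root $\rho$ of $f$ to even order, and $h(\rho)=\dot\rho$, so $\dot\xi-h(\xi)$ must vanish there.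

\begin{lemma}\label{lem:lm}
Let
\begin{align*}
\lambda&=747-6328621x+6783845145x^2+97298595625x^3,\\
\mu&=249-35291410x+101619913024x^2+9308799206098x^3-74215862776825x^4 .
\end{align*}
Then
\[
\text{(a)}\quad Z=x\,\Gamma\,\lambda,\qquad\qquad\text{(b)}\quad 4(1+dx)\,v\,\Gamma-\lambda\,\Omega=\ell Q\Delta\,\mu .
\]
\end{lemma}

\begin{proof}
(a) \emph{$\Gamma$ divides $Z$.} Denote by $\dot f$ the polynomial in $W$ obtained by applying $\theta$ to the coefficients of $f$. Differentiating $f(\rho_i)=0$ gives $\dot f(\rho_i)=-f'(\rho_i)\dot\rho_i$, so $\dot f+hf'$ vanishes at the three distinct roots of $f$, and $\dot f+hf'=tf$ with a polynomial $t$ in $W$. Since $f$ is monic, the coefficients of $t$ are regular where those of $h$ are, in particular where $Q\Delta\ne0$. Putting $W=\xi$,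
\[
\theta\bigl(f(\xi)\bigr)=\dot f(\xi)+f'(\xi)\dot\xi=f'(\xi)\bigl(\dot\xi-h(\xi)\bigr)+t(\xi)f(\xi).
\]
Let $x_0$ be a zero of $\Gamma$ of order $j\ge1$. By Lemma~\ref{lem:coprime}, $f(\xi)=xwR^2$ has order $2j$ at $x_0$, so $f'(\xi)(\dot\xi-h(\xi))$ has order at least $2j-1\ge j$. Moreover $f'(\xi)\ne0$ at $x_0$: otherwise $\xi\ne0$ would be a double root of $f$, hence of $W^2+\alpha W+\beta$, and $\alpha^2-4\beta=q\Delta$ would vanish. So $\dot\xi-h(\xi)$, and by \eqref{eq:Z} and Lemma~\ref{lem:coprime} also $Z$, has order at least $j$ at $x_0$.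

\emph{The quotient.} We have $\deg Z\le8$, $\deg\Gamma=4$, $Z(0)=0$ and $\Gamma(0)\ne0$. So $Z=x\Gamma\cdot(\text{polynomial of degree}\le3)$, and the last factor is determined by
\[
Z=186003x-1921314129x^2+3423742123607x^3+12279526227518963x^4+\cdots .
\]
These are the first coefficients of $x\Gamma\lambda$.

(b) By \eqref{eq:norm}, $\Omega^2-4x\Gamma^2=(\alpha^2-4\beta)w^2\ell^4=q\Delta w^2\ell^4$. Multiply the left side of (b) by $x\Gamma$ and use (a):
\[
4(1+dx)v\,x\Gamma^2-Z\,\Omega=-\ell Q\Delta\bigl[\Psi\Omega+(1+dx)Qw^2\ell^3v\bigr].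
\]
Since $x\Gamma$ is coprime to $\ell Q\Delta$, the left side of (b) is divisible by $\ell Q\Delta$. It has degree at most $8$, so the quotient has degree at most $4$ and is determined by the coefficients of $x^0,\dots,x^3$ and $x^8$ on the left, which are
\[
249,\quad-39858070,\quad762864779390,\quad-3846281634127902,\quad-97298595625\cdot1034575967280625 .
\]
The first four agree with those of $\ell Q\Delta\,\mu$. For the last, $\frac{1034575967280625}{1356351390625}=\frac{2307361}{3025}$ and $97298595625=3025\cdot32164825$, and $32164825\cdot2307361=74215862776825$.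
\end{proof}

By Lemma~\ref{lem:lm}(a), $\dot\xi-h(\xi)=\frac{xv\Gamma\lambda}{Q\Delta w^2\ell^4}$, so with $xR=\frac{xv\Gamma}{w^2\ell^3}$ the first factor in \eqref{eq:DII} is $-\frac{\lambda}{2\ell(1+dx)}$. By (b), the coefficient of $F$ is
\[
-\frac\lambda{2\ell(1+dx)}\Bigl(1+\frac{(1+dx)\Omega}{Q\Delta w\ell^2}\Bigr)+\frac{2(1+dx)v\Gamma}{w\ell^3Q\Delta}=-\frac\lambda{2\ell(1+dx)}+\frac\mu{2w\ell^2}.
\]
Hence
\begin{equation}\label{eq:DPi2B}
\mathcal{D}\Pi_2=-\frac\lambda{\ell(1+dx)}\,\theta F+\Bigl(-\frac\lambda{2\ell(1+dx)}+\frac\mu{2w\ell^2}\Bigr)F .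
\end{equation}

\subsection{The formula for $G$}

\begin{proposition}\label{prop:GB}
In case B, with $U=-1319061+85446547018x-4037376437941x^2$,
\begin{equation}\label{eq:GB}
G=-\frac{527527}2\,\Pi_1+\frac{2170}3\,\Pi_2+\frac{U}{3w\ell}\,F .
\end{equation}
\end{proposition}

\begin{proof}
We show that $\mathcal{D}$ of the right side is $(2800512\,\theta+435257)F$. By \eqref{eq:DuF},
\[
\mathcal{D}\Bigl(\frac U{w\ell}F\Bigr)=\frac{2U}\ell\,\theta F+\frac1{w\ell}\Bigl(U+2w\dot U+\frac{98xwU}\ell\Bigr)F .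
\]
With \eqref{eq:DPi1} and \eqref{eq:DPi2B}, comparing the coefficients of $\theta F$ (times $3\ell(1+dx)$) and of $F$ (times $3w\ell^2(1+dx)$), we have to check
\begin{gather}
6330324(2+5425x)(1-14641x)\ell-2170\lambda+2U(1+3025x)=8401536\,\ell(1+3025x),\label{eq:chk1}\\
\begin{split}
-3165162\,(-1+53139x+158854850x^2)\,w\ell^2+1085\bigl[\mu(1+3025x)-\lambda\ell w\bigr]\qquad\\
{}+(1+3025x)\bigl[U\ell+2w\ell\dot U+98xwU\bigr]=1305771\,w\ell^2(1+3025x).
\end{split}\label{eq:chk2}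
\end{gather}

\emph{Identity \eqref{eq:chk1}.} Since $(2+5425x)(1-14641x)\ell=2-23955x-78258432x^2+3891943825x^3$, both sides are $8401536+25002971136x-1245317673600x^2$, the coefficient of $x^3$ being $0$.

\emph{Identity \eqref{eq:chk2}.} The coefficients of the building blocks are
{\footnotesize
\[
\begin{array}{c|r|r|r|r}
&(-1+53139x+158854850x^2)w\ell^2&\mu(1+3025x)&\lambda\ell w&U\ell+2w\ell\dot U+98xwU\\ \hline
x^0&-1&249&747&-1319061\\
x^1&100326&-34538185&-41540707&256275007065\\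
x^2&-2353232266&-5136602226&306825980510&-8065471568238749\\
x^3&-7250421447164&316709036103698&-334282007128566&761057570681192323\\
x^4&727444449643779&28084901735669625&11066318517041095&-18631369870447967402\\
x^5&-17960238791991650&-224502984899895625&224502984899895625&0
\end{array}
\]
}
so the three terms on the left of \eqref{eq:chk2} and their sum are
{\scriptsize
\[
\begin{array}{c|r|r|r|r}
&\text{first term}&\text{second term}&\text{third term}&\text{sum}\\ \hline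
x^0&3165162&-540330&-1319061&1305771\\
x^1&-317548042812&7597736370&252284847540&-57665458902\\
x^2&7448361345517092&-338479402268560&-7290239671867124&-180357728618592\\
x^3&22948758448548500568&706325281907006440&-23636993923241023402&18089807214483606\\
x^4&-2302479529123402827198&18465162792211955050&2283567781440158809673&-446584891032062475\\
x^5&56847065335337874897300&-487171477232773506250&-56359893858105101391050&0
\end{array}
\]
}
The last column is the right side of \eqref{eq:chk2}, since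
\[
w\ell^2(1+3025x)=1-44162x-138123552x^2+13853736386x^3-342008584225x^4 .
\]
Lemma~\ref{lem:red}(a) now gives \eqref{eq:GB}.
\end{proof}

\subsection{Integrality}

By \eqref{eq:GB},
\[
3w\ell\,G=3\cdot1055054\,w\ell(1-14641x)(1-26257x)\Lambda_1-2170\,\Gamma v\,\Lambda_2+U F ,
\]
with $F,\Lambda_1,\Lambda_2\in\mathbb{Z}[[x]]$ (as power series in $x$ over $\mathbb{Z}[\tau^{\pm1}]$, the denominators $\kappa^2-X$ and $v^2-2304xw\ell^2\tau$ have constant term $1$). Modulo $3$ we have $e\equiv0$ and $2304\equiv0$, so $F\equiv Q^{-1}$ and $\Lambda_2\equiv v^{-2}Q^{-1}$; further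
\[
v\equiv1-x,\quad\Gamma\equiv x+x^2+x^3\equiv x(1-x)^2,\quad U\equiv x-x^2,\quad2170\equiv1 .
\]
So the right side is $\equiv Q^{-1}\bigl(-x(1-x)+x-x^2\bigr)=0$ modulo $3$, and $w\ell\,G\in\mathbb{Z}[[x]]$. As $w\ell$ is invertible in $\mathbb{Z}[[x]]$, $G\in\mathbb{Z}[[x]]$. With Lemma~\ref{lem:red}(b) and Proposition~\ref{prop:parity} the proof of Theorem~\ref{thm:div} is complete.

\section{The values of the series}\label{sec:val}

By \eqref{eq:limit} we need $\lim\sqrt w\,G$ as $x\to1/M^-$.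

\subsection{The formulas for $G$ on $(0,1/M)$}

Let $0<x<1/M$ and $\tau=e^{i\varphi}$. Then $X=p\cos^2\frac\varphi2\in[0,p]$, so $q-X\ge\Delta>0$, also at $x=1/M$, because $H^2,g^2<M$. Moreover $\kappa^2-X\ge\kappa^2-p=w(1-H^2x)>0$. In case A, $wL_1^2+48xX>0$. In case B, $0<\ell\le1$ and $xw\le\frac1{4M}$, so $|2304xw\ell^2\tau|\le\frac{2304}{4M}<1\le v^2$. Reading $J$ as $\frac1{2\pi}\int_{-\pi}^{\pi}\phi\,(q-X)^{-1/2}d\varphi$, all terms in \eqref{eq:GA} and \eqref{eq:GB} are therefore real-analytic on $(0,1/M)$. For small $x>0$ they are the sums of the corresponding series, and $G$ is analytic for $|x|<1/M$. By the identity theorem \eqref{eq:GA} and \eqref{eq:GB} hold on $(0,1/M)$. Also $F$ is continuous at $1/M$, so $\sqrt w\,F\to0$.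

\subsection{The first point}

Write $\kappa^2-X=w(1-H^2x)+p\sin^2\frac\varphi2$ and apply Lemma~\ref{lem:conc} with $P=1-H^2x$, $S=p$, $\psi=(q-X)^{-1/2}$; at $\varphi=0$, $\psi=\Delta^{-1/2}$. At $x=1/M$ we have $p=\kappa^2$ (as $w=0$) and $\kappa=1-\frac Hm=-\frac{4e}m$, which is positive in both cases ($\frac67$ and $\frac{96}{217}$). So $\sqrt w\,\Lambda_1\to\frac1{\kappa\sqrt{(1-H^2x)\Delta}}$ and, at $x=1/M$,
\begin{equation}\label{eq:lim1}
\sqrt w\,\Pi_1\to-\frac{4\kappa(1-H^2x)}{\kappa(1-H^2x)\sqrt{1-g^2x}}=-\frac4{\sqrt{1-g^2/m^2}}=-\frac{|m|}{\sqrt{-eH}}=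
\begin{cases}-\dfrac{14}{\sqrt6}&\text{(A)},\\[2ex]-\dfrac{217}{22\sqrt6}&\text{(B)},\end{cases}
\end{equation}
using $m^2-g^2=-16eH$.

\subsection{Case A}

We have $wL_1^2+48xX=wL_1^2+6912x^2\cos^2\frac\varphi2$, so now the integrand concentrates at $\varphi=\pi$, where $X=0$ and $(q-X)^{-1/2}=Q^{-1}$. After the shift $\varphi\mapsto\varphi+\pi$ Lemma~\ref{lem:conc} applies with $P=L_1^2$ and $S=6912x^2=(48\sqrt3\,x)^2$, and gives $\sqrt w\,\Lambda_2\to\frac1{48\sqrt3\,xL_1Q}$ at $x=\frac1{196}$. There $1-4x=\frac{48}{49}$, $L_2=\frac37$, $L_3=\frac{27}{49}$, $Q=\frac{54}{49}$, so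
\[
\sqrt w\,\Pi_2\to\frac{(1-4x)L_2L_3}{576\sqrt3\,x^2Q}=\frac{196^2}{576\sqrt3}\cdot\frac{72}{343}=\frac{14}{\sqrt3}.
\]
By \eqref{eq:limit}, \eqref{eq:GA} and \eqref{eq:lim1},
\[
\sum_{k\ge0}\frac{24k+5}{28^{2k}}\binom{2k}{k}T_k(4,9)^2=\frac2\pi\Bigl(\frac76\cdot\frac{14}{\sqrt6}+\frac7{12}\cdot\frac{14}{\sqrt3}\Bigr)=\frac{49}{9\pi}\bigl(\sqrt3+\sqrt6\bigr).
\]

\subsection{Case B}

Here the second point contributes nothing. By \eqref{eq:Pi2B},
\[
\frac{2170}3\,\Pi_2+\frac U{3w\ell}F=\frac1{3w\ell}\bigl(-2170\,\Gamma v\,\Lambda_2+UF\bigr).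
\]
The bracket is analytic near $x=1/M$, because there $q-X$ and $v^2-2304xw\ell^2\tau$ stay away from $0$ on $|\tau|=1$. We claim that it vanishes at $x=1/M$. Since $w$ has a simple zero there, the whole expression is then bounded near $1/M$, and $\sqrt w$ times it tends to $0$. At $w=0$ we have $\Lambda_2=F/v^2$. Also $217\,\Gamma=z^2\ge0$ and, by \eqref{eq:norm}, $x\Gamma^2=v^4$ with $x=217^{-2}$, so $\Gamma=217v^2$. Hence the bracket equals $(-2170\cdot217\,v+U)F$ at $x=1/M$, and it is $0$ because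
\[
-1319061M^2+85446547018M-4037376437941=470890\,(M^2+2078M+9529569),
\]
both sides being $1094703614484480$; here $470890=2170\cdot217$.

So only $\Pi_1$ contributes, and \eqref{eq:limit}, \eqref{eq:GB}, \eqref{eq:lim1} give
\[
\sum_{k\ge0}\frac{2800512k+435257}{434^{2k}}\binom{2k}{k}T_k(73,576)^2=\frac2\pi\cdot\frac{527527}2\cdot\frac{217}{22\sqrt6}=\frac{221\cdot217^2}{2\sqrt6\,\pi}=\frac{10406669}{2\sqrt6\,\pi},
\]
since $527527=2431\cdot217$ and $2431=11\cdot221$. This proves Theorem~\ref{thm:val}. \hfill$\square$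

\begin{thebibliography}{9}
\bibitem{Sun} Sun, \emph{$\pi$-Series and Their $p$-adic Analogues}, \texttt{http://maths.nju.edu.cn/\~{}zwsun/CNT-talk3.pdf}.
\end{thebibliography}
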